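\title{Quasiconformal maps of $\mathbb{R}^n$ are quasisymmetric with control independent of the dimension}

\begin{abstract}
A homeomorphism of $\mathbb{R}^n$, $n\ge 2$, is $K$-quasiconformal in the metric sense if it distorts infinitesimal spheres by a factor at most $K$. We prove that every such map is $\eta_K$-quasisymmetric with $\eta_K(t)=H^2\max\{t^K,t^{1/K}\}$, where $H$ depends only on $K$ and not on $n$. The exponents $K$ and $1/K$ are sharp. The proof regards balls as points of hyperbolic space $\mathbb{H}^{n+1}$ and assigns to each ball a smallest ball that captures the images of half of its points. Averaging over random segments shows that this assignment is a quasi-isometry whose constants depend only on $K$, and the stability of quasigeodesics turns this statement about volumes into one about points.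
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $n\ge2$ and let $|u-v|$ denote Euclidean distance. For a homeomorphism $f:G\to G'$ between domains in $\mathbb{R}^n$, a point $x\in G$ and small $r>0$, put
\[
L(x,f,r)=\max_{|y-x|=r}|f(y)-f(x)|,\qquad l(x,f,r)=\min_{|y-x|=r}|f(y)-f(x)|.
\]
The ratio $L/l$ measures how far the image of a sphere is from being round, as seen from the image of its center. For $K\ge1$, the map $f$ is \emph{$K$-quasiconformal} if
\[
\limsup_{r\to0}\frac{L(x,f,r)}{l(x,f,r)}\le K\qquad\text{for every }x\in G,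
\]
and \emph{quasiconformal} if this holds for some $K$. Let $\eta:[0,\infty)\to[0,\infty)$ be a homeomorphism. A homeomorphism $f$ of $\mathbb{R}^n$ onto itself is \emph{$\eta$-quasisymmetric} if for all $x,a,b\in\mathbb{R}^n$ and $t\ge0$,
\[
|a-x|\le t\,|b-x|\quad\Longrightarrow\quad|f(a)-f(x)|\le\eta(t)\,|f(b)-f(x)|.
\]
The first condition is infinitesimal. The second is global: it controls spheres of every size, and for $t\ne1$ it compares spheres of different sizes. The passage from global to infinitesimal takes one line and does not involve the dimension.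

\begin{proposition}\label{prop:converse}
An $\eta$-quasisymmetric homeomorphism of $\mathbb{R}^n$ is $\eta(1)$-quasiconformal.
\end{proposition}

\begin{proof}
Choose $a$ and $b$ on the sphere $|y-x|=r$ where $L(x,f,r)$ and $l(x,f,r)$ are attained. The case $t=1$ gives $L(x,f,r)\le\eta(1)\,l(x,f,r)$ for all $x$ and $r$.
\end{proof}

The opposite implication is a local-to-global theorem. It is known that a $K$-quasiconformal homeomorphism of $\mathbb{R}^n$ is $\eta$-quasisymmetric with $\eta$ depending only on $K$ and $n$. The problem treated here comes from \cite{FQ}: ``It is not known whether $\eta$ can be chosen to be independent of $n$.'' In other words, given $K\ge1$, is there one homeomorphism $\eta_K$ such that, for every $n\ge2$, every $K$-quasiconformal homeomorphism of $\mathbb{R}^n$ is $\eta_K$-quasisymmetric?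

\subsection{Test cases}
For an $n\times n$ matrix $A$ let $\|A\|$ and $\ell(A)$ be its largest and smallest singular values, that is, the maximum and the minimum of $|A\theta|$ over unit vectors $\theta$. If $f$ is differentiable at $x$ with invertible derivative $A$, then $L(x,f,r)=r(\|A\|+o(1))$ and $l(x,f,r)=r(\ell(A)+o(1))$, so
\begin{equation}\label{eq:linear-dilatation}
\lim_{r\to0}\frac{L(x,f,r)}{l(x,f,r)}=\frac{\|A\|}{\ell(A)}.
\end{equation}
An invertible linear map $A$ is therefore $K$-quasiconformal exactly when $\|A\|\le K\ell(A)$, and then $|a-x|\le t|b-x|$ gives $|Aa-Ax|\le\|A\|\,t\,|b-x|\le Kt\,|Ab-Ax|$. Linear maps are thus quasisymmetric with $\eta(t)=Kt$ in every dimension. Radial stretchings show that a function $\eta$ that serves all $K$-quasiconformal maps must be larger.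

\begin{proposition}\label{prop:sharp}
Let $K\ge1$ and fix one $n\ge2$. If every $K$-quasiconformal homeomorphism of $\mathbb{R}^n$ is $\eta$-quasisymmetric, then $\eta(t)\ge\max\{t^K,t^{1/K}\}$ for all $t\ge0$.
\end{proposition}

\begin{proof}
For $\alpha\in\{K,1/K\}$ let $f_\alpha(x)=|x|^{\alpha-1}x$ and $f_\alpha(0)=0$. This is a homeomorphism with inverse $f_{1/\alpha}$. For $x\ne0$ its derivative multiplies the radial direction by $\alpha|x|^{\alpha-1}$ and the directions orthogonal to it by $|x|^{\alpha-1}$, so the limit \eqref{eq:linear-dilatation} equals $K$. At $x=0$ we have $L=l=r^\alpha$. Hence $f_\alpha$ is $K$-quasiconformal. With center $0$, $b\ne0$ and $|a|=t|b|$ we get $|f_\alpha(a)|=t^\alpha|f_\alpha(b)|$, so $\eta(t)\ge t^\alpha$.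
\end{proof}

Two examples show that neither $n\ge2$ nor the domain $\mathbb{R}^n$ can be dropped from the local-to-global theorem. On the line, $f(x)=x+e^x$ is a homeomorphism with $f'>0$, so $L/l\to1$ everywhere, while $(f(t)-f(0))/(f(0)-f(-t))=(t+e^t-1)/(t+1-e^{-t})\to\infty$ as $t\to\infty$. In the upper half-plane, $\zeta\mapsto\zeta^2$ is injective and holomorphic with nonzero derivative, hence $1$-quasiconformal; for $x=1+i\epsilon$, $b=-1+i\epsilon$, $a=i$ and $0<\epsilon<1$ we have $|a-x|\le 2=|b-x|$, while $|b^2-x^2|=4\epsilon$ and $|a^2-x^2|\to2$ as $\epsilon\to0$.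

The linear and radial examples suggest that the dimension plays no role. The analytic form of the hypothesis suggests the opposite. It is the inequality $\|Df\|^n\le K^{n-1}|\det Df|$, which relates lengths to volumes with a loss exponential in $n$, and volumes themselves behave exponentially: a ball of radius $\frac12$ fills the fraction $2^{-n}$ of the unit ball.

\subsection{Results}
The first guess is the correct one.

\begin{theorem}\label{thm:main}
For every $K\ge1$ there is a constant $H=H(K)<\infty$, depending only on $K$, such that for every $n\ge2$ every $K$-quasiconformal homeomorphism $f:\mathbb{R}^n\to\mathbb{R}^n$ is $\eta_K$-quasisymmetric with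
\[
\eta_K(t)=H^2\max\{t^K,t^{1/K}\}.
\]
\end{theorem}

By Proposition~\ref{prop:sharp}, $\eta_K$ is optimal up to the factor $H^2$. With Proposition~\ref{prop:converse}, quasiconformality and quasisymmetry of homeomorphisms of $\mathbb{R}^n$ are quantitatively equivalent with no dependence on $n$ in either direction.

The proof passes through hyperbolic space $\mathbb{H}^{n+1}=\mathbb{R}^n\times(0,\infty)$, with the Riemannian metric obtained by dividing Euclidean length at $(x,t)$ by $t$ and with distance function $d$. It yields the following extension theorem, in which limits are Euclidean and $\Phi\to\infty$ means that $\Phi$ leaves every bounded subset of $\mathbb{R}^{n+1}$.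

\begin{theorem}\label{thm:extension}
For every $K\ge1$ there are constants $\lambda\ge1$ and $C$, depending only on $K$, such that for every $n\ge2$ and every $K$-quasiconformal homeomorphism $f$ of $\mathbb{R}^n$ there are maps $\Phi_f,\Phi_{f^{-1}}:\mathbb{H}^{n+1}\to\mathbb{H}^{n+1}$ with the following properties.
\begin{enumerate}
\item[(i)] $\lambda^{-1}d(P,Q)-\lambda\le d(\Phi_f(P),\Phi_f(Q))\le\lambda\,d(P,Q)+\lambda$ for all $P,Q$.
\item[(ii)] $d(\Phi_{f^{-1}}\Phi_f(P),P)\le C$ and $d(\Phi_f\Phi_{f^{-1}}(P),P)\le C$ for all $P$.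
\item[(iii)] For every $x\in\mathbb{R}^n$, $\Phi_f(x,t)\to(f(x),0)$ as $t\to0$ and $\Phi_f(x,t)\to\infty$ as $t\to\infty$.
\end{enumerate}
\end{theorem}

Thus $\Phi_f$ is a quasi-isometry of $\mathbb{H}^{n+1}$ with coarse inverse $\Phi_{f^{-1}}$, and $f$ is its boundary map in the sense of (iii).

\begin{remark}\label{rem:weaker}
The proofs use only that $f$ belongs to the class $\mathcal{Q}_n(K)$ of Section~\ref{sec:background}. By Lemma~\ref{lem:class} they apply to every quasiconformal homeomorphism of $\mathbb{R}^n$ with $\|Df\|\le K\ell(Df)$ almost everywhere.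
\end{remark}

\subsection{The method}
A factor $c^n$ in an estimate for $\int h^n$ becomes a factor $c$ after taking the $n$-th root. Section~\ref{sec:rings} shows this in its simplest form, for radial segments in a spherical ring, and reduces Theorem~\ref{thm:main} to the case $t=1$. Section~\ref{sec:segments} replaces radial segments by random segments between two sets, at the cost of a factor that depends only on the $n$-th roots of their volume fractions. Such estimates see volumes and do not see single points, so Section~\ref{sec:halfmass} follows the action of $f$ on balls: the ball $B(x,t)$ is the point $(x,t)$ of $\mathbb{H}^{n+1}$, and $\Phi_f(x,t)$ is a smallest ball that captures half of it. Section~\ref{sec:qi} proves that $\Phi_f$ is a quasi-isometry. Section~\ref{sec:points} recovers points as ends of vertical geodesics, using that $\mathbb{H}^{n+1}$ is Gromov hyperbolic with a constant independent of $n$.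

\section{Analytic background}\label{sec:background}

We write $|E|$ for Lebesgue measure, $B(x,t)$ and $\bar B(x,t)$ for open and closed balls, $\Omega_n=|B(0,1)|$, and $\omega_{n-1}=n\Omega_n$ for the area of the unit sphere $S^{n-1}$. For a Borel function $h\ge0$, with the value $\infty$ allowed, the integral over a segment with respect to arc length is
\[
\int_{[p,q]}h=|p-q|\int_0^1h\bigl((1-\sigma)p+\sigma q\bigr)\,d\sigma .
\]

A continuous map is ACL$^n$ if, in every closed cube with edges parallel to the axes, it is absolutely continuous on almost every segment parallel to an edge, and its partial derivatives are locally in $L^n$. Call a homeomorphism of $\mathbb{R}^n$ \emph{regular} if it is ACL$^n$, differentiable almost everywhere with invertible derivative, and maps null sets to null sets. The $n$-\emph{modulus} of a family $\Gamma$ of rectifiable paths is the infimum of $\int\varrho^n\,dx$ over Borel functions $\varrho\ge0$ whose arc length integral over every path of $\Gamma$ is at least $1$. We use the following standard facts (Gehring; see \cite[\S\S28,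 31--34]{Vai}). They are qualitative, so they introduce no constants.
\begin{enumerate}
\item[(F1)] If $u$ is a quasiconformal homeomorphism of $\mathbb{R}^n$, then $u$ and $u^{-1}$ are regular.
\item[(F2)] If $u$ is regular, then $\int_E|\det Du|\,dx=|u(E)|$ for every Borel set $E$.
\item[(F3)] (Fuglede's theorem.) If $u$ is regular, the family of rectifiable paths on which $u$ is not absolutely continuous has $n$-modulus zero.
\end{enumerate}

The proof uses $f$ and $f^{-1}$ symmetrically. It is not apparent from the definition that the inverse of a $K$-quasiconformal map satisfies the same bound $K$ at every point, so we work in a class defined by a condition almost everywhere.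

\begin{definition}
$\mathcal{Q}_n(K)$ is the class of homeomorphisms $u$ of $\mathbb{R}^n$ onto itself such that $u$ and $u^{-1}$ are regular and $\|Du\|\le K\ell(Du)$ almost everywhere.
\end{definition}

\begin{lemma}\label{lem:class}
The class $\mathcal{Q}_n(K)$ contains every quasiconformal homeomorphism $u$ of $\mathbb{R}^n$ with $\|Du\|\le K\ell(Du)$ almost everywhere, in particular every $K$-quasiconformal one. It is closed under inversion and under composition with translations on either side.
\end{lemma}

\begin{proof}
The first statement is (F1) together with \eqref{eq:linear-dilatation}, and translations change none of the defining properties. Let $u\in\mathcal{Q}_n(K)$. The points where $u^{-1}$ is not differentiable form a null set, and $u^{-1}$ maps it to a null set. So off a null set $E$, the map $u$ is differentiable at $x$ with invertible derivative $A$ satisfying $\|A\|\le K\ell(A)$, and $u^{-1}$ is differentiable at $u(x)$, with derivative $A^{-1}$ by the chain rule. Since $\|A^{-1}\|=1/\ell(A)$ and $\ell(A^{-1})=1/\|A\|$, the inequality holds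 for $u^{-1}$ off $u(E)$, which is null.
\end{proof}

Let $u\in\mathcal{Q}_n(K)$. Fix a Borel null set $N$ off which $u$ is differentiable with $0<\|Du\|\le K\ell(Du)$, and set $\|Du\|=0$ on $N$. Off $N$ the entries of $Du$ are pointwise limits of continuous difference quotients, so $\|Du\|$ is a Borel function. The determinant is, up to sign, the product of the singular values, so $|\det Du|\ge\|Du\|\,\ell(Du)^{n-1}\ge K^{1-n}\|Du\|^n$ off $N$. By (F2), $\int_E\varphi(u(x))|\det Du(x)|\,dx=\int_{u(E)}\varphi\,dy$ when $\varphi$ is the indicator of a Borel set, hence for all Borel $\varphi\ge0$ by monotone convergence. Therefore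
\begin{equation}\label{eq:cov}
\int_E\varphi(u(x))\,\|Du(x)\|^n\,dx\le K^{n-1}\int_{u(E)}\varphi(y)\,dy
\end{equation}
for Borel sets $E$ and Borel $\varphi\ge0$. This is the only place where $K$ enters the proof.

To turn $\|Du\|$ into information about distances we integrate it along segments. A nondegenerate segment is \emph{good} for $u$ if $u$ is absolutely continuous on it and it meets $N$ in a set of length zero. One function detects all the other segments. By (F3) there are Borel functions $\varrho_j\ge0$ with $L^n$ norm at most $2^{-j}$ and integral at least $1$ over every segment on which $u$ is not absolutely continuous. Let $g_u=\sum_j\varrho_j$ off $N$ and $g_u=\infty$ on $N$. Then $g_u\in L^n(\mathbb{R}^n)$, and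
\begin{equation}\label{eq:good}
p\ne q\ \text{ and }\int_{[p,q]}g_u<\infty\quad\Longrightarrow\quad[p,q]\text{ is good for }u.
\end{equation}
Indeed, finiteness forces $[p,q]\cap N$ to have length zero; then $\int_{[p,q]}g_u=\sum_j\int_{[p,q]}\varrho_j$, and the sum would be infinite if $u$ were not absolutely continuous on $[p,q]$.

\begin{lemma}\label{lem:density}
Let $u\in\mathcal{Q}_n(K)$, $w\in\mathbb{R}^n$, $0<r<s$, and let
\[
\rho=\frac{\|Du\|}{|u-w|}\,\mathbf{1}_{\{r<|u-w|<s\}}.
\]
\begin{enumerate}
\item[(a)] If $[p,q]$ is good and $p'\in[p,q]$, then $|u(p')-u(p)|\le\int_{[p,p']}\|Du\|$.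
\item[(b)] If $[p,q]$ is good, $|u(p)-w|\le r$ and $|u(q)-w|\ge s$, then $\log(s/r)\le\int_{[p,q]}\rho$.
\item[(c)] $\int_{\mathbb{R}^n}\rho^n\,dx\le K^{n-1}\omega_{n-1}\log(s/r)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\gamma$ parametrize $[p,q]$ by arc length. Then $u\circ\gamma$ is absolutely continuous, and $|(u\circ\gamma)'|\le\|Du\|\circ\gamma$ wherever $\gamma\notin N$, hence almost everywhere. This gives (a). For (b), the function $y\mapsto\log\max\{r,\min\{s,|y-w|\}\}$ is Lipschitz, so its composition $F$ with $u\circ\gamma$ is absolutely continuous, and $F$ goes from $\log r$ to $\log s$. Consider an interior parameter where $F'$ exists and $\gamma\notin N$. If $r<|u\circ\gamma-w|<s$ there, the chain rule gives $|F'|\le\rho\circ\gamma$. Otherwise $F$ takes its minimal value $\log r$ or its maximal value $\log s$, so $F'=0$. Thus $|F'|\le\rho\circ\gamma$ almost everywhere. For (c), apply \eqref{eq:cov} with $\varphi(y)=|y-w|^{-n}\mathbf{1}_{\{r<|y-w|<s\}}$, whose integral is $\omega_{n-1}\int_r^s\tau^{-1}\,d\tau$.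
\end{proof}

\section{Spherical rings and reduction to one scale}\label{sec:rings}

For $u\in\mathcal{Q}_n(K)$ with $u(0)=0$ write $L_u(r)=L(0,u,r)$ and $l_u(r)=l(0,u,r)$; both are positive for $r>0$. The next estimate is the model for all later ones. Parts (b) and (c) of Lemma~\ref{lem:density} bound the same function $\rho$ from below along segments and from above in $L^n$, and it remains to connect the two by a family of segments. Around a common center, radial segments do this with no loss.

\begin{proposition}\label{prop:ring}
If $u\in\mathcal{Q}_n(K)$, $u(0)=0$, $T\ge1$ and $r>0$, then $l_u(Tr)\le T^KL_u(r)$.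
\end{proposition}

\begin{proof}
We may assume $\Lambda=\log\bigl(l_u(Tr)/L_u(r)\bigr)>0$; then $T>1$, because $l_u(r)\le L_u(r)$. For $\theta\in S^{n-1}$ let $I_\theta=[r\theta,Tr\theta]$. For Borel $h\ge0$ write $h=h\tau^{(n-1)/n}\cdot\tau^{-(n-1)/n}$ and use H\"older's inequality with exponents $n$ and $n/(n-1)$:
\[
\Bigl(\int_{I_\theta}h\Bigr)^n\le\Bigl(\int_r^{Tr}\frac{d\tau}{\tau}\Bigr)^{n-1}\int_r^{Tr}h(\tau\theta)^n\tau^{n-1}\,d\tau .
\]
Integration over the sphere in polar coordinates gives
\begin{equation}\label{eq:polar}
\int_{S^{n-1}}\Bigl(\int_{I_\theta}h\Bigr)^n d\theta\le(\log T)^{n-1}\int_{\mathbb{R}^n}h^n\,dx .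
\end{equation}
With $h=g_u$, this and \eqref{eq:good} show that $I_\theta$ is good for almost every $\theta$. Let $\rho$ be the function of Lemma~\ref{lem:density} for $w=0$ and the radii $L_u(r)<l_u(Tr)$. Since $|u(r\theta)|\le L_u(r)$ and $|u(Tr\theta)|\ge l_u(Tr)$, part (b) gives $\int_{I_\theta}\rho\ge\Lambda$ for almost every $\theta$. By \eqref{eq:polar} and part (c),
\[
\omega_{n-1}\Lambda^n\le(\log T)^{n-1}K^{n-1}\omega_{n-1}\Lambda,
\]
and the $(n-1)$-th root gives $\Lambda\le K\log T$.
\end{proof}

The dimension has disappeared: the constant $\omega_{n-1}$ occurs on both sides, and $K^{n-1}$ is reduced to $K$ by the root, which exists because $n\ge2$. Equality holds for the stretching $f_K$, where both sides equal $(Tr)^K$.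

The estimate compares the smallest value on one sphere with the largest on another, and for $T=1$ it says only $l_u\le L_u$. What is missing is the reverse comparison on a single sphere, which is the core of the paper.

\begin{proposition}[Weak quasisymmetry]\label{prop:weak}
There is $H=H(K)$ such that for all $n\ge2$ and $u\in\mathcal{Q}_n(K)$, the inequality $|a-x|\le|b-x|$ implies $|u(a)-u(x)|\le H|u(b)-u(x)|$.
\end{proposition}

The proof occupies Sections~\ref{sec:segments}--\ref{sec:points}. We first deduce the main theorem from it.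

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:weak}]
By Lemma~\ref{lem:class}, $f\in\mathcal{Q}_n(K)$, and after translations we may take $x=0=f(0)$. Write $L=L_f$, $l=l_f$. Proposition~\ref{prop:weak} gives $L(r)\le Hl(r)$ for all $r>0$. We need two topological facts.
\begin{enumerate}
\item[(T1)] $f(B(0,r))\subset B(0,L(r))$. The set $f(B(0,r))$ is open, so $|\cdot|$ has no maximum on it. Hence the maximum of $|f|$ over $\bar B(0,r)$ is attained only on the sphere and equals $L(r)$. In particular $|f(a)|\le L(r)$ for $|a|\le r$, and $L$ is nondecreasing.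
\item[(T2)] $B(0,l(r))\subset f(B(0,r))$. The ball $B(0,l(r))$ is connected, contains $0\in f(B(0,r))$, and does not meet $f(\partial B(0,r))=\partial f(B(0,r))$.
\end{enumerate}
We claim that $L(tr)\le\eta_K(t)\,l(r)$ for all $t,r>0$. For $t\ge1$, Proposition~\ref{prop:ring} gives
\[
L(tr)\le Hl(tr)\le Ht^KL(r)\le H^2t^Kl(r).
\]
For $0<t<1$ we must show that $f$ shrinks a small sphere relative to a large one, which amounts to saying that the inverse does not expand a ring too much. Let $g=f^{-1}\in\mathcal{Q}_n(K)$, $s=l(tr)$ and $T=L(r)/s$. Then $T\ge1$, since $s\le L(tr)\le L(r)$ by (T1). By (T2) and compactness, $\bar B(0,s)\subset f(\bar B(0,tr))$, so $L_g(s)\le tr$. By (T1), points of norm $L(r)=Ts$ lie outside $f(B(0,r))$, so $l_g(Ts)\ge r$. Proposition~\ref{prop:ring} for $g$ gives $r\le T^Ktr$, that is, $l(tr)\le t^{1/K}L(r)$. Hence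
\[
L(tr)\le Hl(tr)\le Ht^{1/K}L(r)\le H^2t^{1/K}l(r).
\]
Since $\max\{t^K,t^{1/K}\}$ is $t^K$ for $t\ge1$ and $t^{1/K}$ for $t\le1$, the claim follows.

Now let $|a|\le t|b|$. If $t=0$ or $b=0$, then $a=0$ and there is nothing to prove. Otherwise, with $r=|b|$, (T1) and the claim give $|f(a)|\le L(tr)\le\eta_K(t)\,l(r)\le\eta_K(t)|f(b)|$. Finally $\eta_K$ is continuous, strictly increasing, unbounded and vanishes at $0$, so it is a homeomorphism of $[0,\infty)$, and it does not depend on $n$.
\end{proof}

\section{Random segments}\label{sec:segments}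

To bound $L_u(r)/l_u(r)$ by the method of Proposition~\ref{prop:ring} one would join the set $\{|u|\le l_u(r)\}$ to the set $\{|u|\ge L_u(r)\}$. Both sets reach the sphere of radius $r$, but their shapes are unknown, and radial segments are no longer adapted to them. We need a family of segments that joins two arbitrary sets and spreads evenly enough to be estimated by an $L^n$ norm. Choosing the endpoints at random does this, provided that the sets have some volume.

Let $B$ be a ball and $0<\kappa\le1$. A Borel set $U\subset B$ is \emph{$\kappa$-large in $B$} if $|U|\ge\kappa^n|B|$. The model is a ball whose radius is $\kappa$ times that of $B$; thus $\kappa$ is a ratio of lengths, and this is why it can be kept independent of $n$. Since $2^{-n}\le\frac12$, a Borel subset that carries half of the measure of a $\kappa$-large set is $\kappa/2$-large. For Borel $h\ge0$ put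
\[
\|h\|_B=\Bigl(\frac1{|B|}\int_Bh^n\,dx\Bigr)^{1/n}.
\]

\begin{lemma}\label{lem:random}
Let $B$ be a ball of radius $t$, let $U_1,U_2$ be $\kappa$-large in $B$, let $p,q$ be independent and uniformly distributed in $U_1,U_2$, and let $h:B\to[0,\infty]$ be Borel.
\begin{enumerate}
\item[(a)] $\mathbb{E}\int_{[p,q]}h\le4t\kappa^{-1}\|h\|_B$.
\item[(b)] If $U_1=U_2=B$ and $h=0$ off a Borel set $S\subset B$ with $|S|\le\varepsilon^n|B|$, $2\varepsilon\le1$, then $\mathbb{E}\int_{[p,q]}h\le8\varepsilon t\,\|h\|_B$.
\item[(c)] If $u\in\mathcal{Q}_n(K)$, then $[p,q]$ is almost surely good for $u$.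
\end{enumerate}
\end{lemma}

\begin{proof}
Let $Z_\sigma=(1-\sigma)p+\sigma q$, which lies in $B$ by convexity, and let $\varphi\ge0$ be Borel on $B$. For $\sigma\le\frac12$ and fixed $q$, the map $p\mapsto Z_\sigma$ is affine with Jacobian $(1-\sigma)^n\ge2^{-n}$, so the average of $\varphi(Z_\sigma)$ over $p\in U_1$ is at most $2^n|U_1|^{-1}\int_B\varphi$. For $\sigma\ge\frac12$ fix $p$ and average over $q\in U_2$. In both cases
\begin{equation}\label{eq:Z}
\mathbb{E}\,\varphi(Z_\sigma)\le\Bigl(\frac2\kappa\Bigr)^n\frac1{|B|}\int_B\varphi\,dx .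
\end{equation}
Since $|p-q|\le2t$, we have $\mathbb{E}\int_{[p,q]}h\le2t\int_0^1\mathbb{E}\,h(Z_\sigma)\,d\sigma$. By Jensen's inequality and \eqref{eq:Z} with $\varphi=h^n$,
\[
\mathbb{E}\,h(Z_\sigma)\le\bigl(\mathbb{E}\,h(Z_\sigma)^n\bigr)^{1/n}\le\frac2\kappa\|h\|_B,
\]
which proves (a). In (b) we have $\kappa=1$, and \eqref{eq:Z} gives $\mathbb{P}(Z_\sigma\in S)\le(2\varepsilon)^n$. H\"older's inequality yields
\[
\mathbb{E}\,h(Z_\sigma)\le\bigl(\mathbb{E}\,h(Z_\sigma)^n\bigr)^{1/n}\,\mathbb{P}(Z_\sigma\in S)^{1-1/n}\le2\|h\|_B(2\varepsilon)^{n-1}\le4\varepsilon\|h\|_B,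
\]
because $n\ge2$ and $2\varepsilon\le1$. For (c), part (a) with $h=g_u$ shows that $\int_{[p,q]}g_u<\infty$ almost surely; also $p\ne q$ almost surely, and \eqref{eq:good} applies.
\end{proof}

The bound \eqref{eq:Z} is exponentially large in $n$. It is harmless only because it is applied to $h^n$, and $n$ is also the exponent for which \eqref{eq:cov} is available. Replacing radial segments by random ones in Proposition~\ref{prop:ring} gives the tool used in all comparisons below: $u$ cannot place two large subsets of a ball on opposite sides of a thick ring.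

\begin{lemma}\label{lem:separation}
Let $u\in\mathcal{Q}_n(K)$, let $B$ be a ball, $w\in\mathbb{R}^n$, $r>0$ and $s\in\mathbb{R}$. Suppose that $\{p\in B:|u(p)-w|\le r\}$ and $\{q\in B:|u(q)-w|\ge s\}$ are $\kappa$-large in $B$. Then
\[
s\le M(\kappa)\,r,\qquad M(\kappa)=\exp(64K^2/\kappa^2).
\]
\end{lemma}

\begin{proof}
If $s\le r$ there is nothing to prove. Let $s>r$, $\Lambda=\log(s/r)$, let $t$ be the radius of $B$, and let $\rho$ be as in Lemma~\ref{lem:density}. For $p,q$ uniform in the two sets, $\int_{[p,q]}\rho\ge\Lambda$ almost surely, by Lemma~\ref{lem:random}(c) and Lemma~\ref{lem:density}(b). By Lemma~\ref{lem:density}(c), $\|\rho\|_B^n\le K^{n-1}n\Omega_n\Lambda/(\Omega_nt^n)$. Lemma~\ref{lem:random}(a) and $n^{1/n}\le2$ give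
\[
\Lambda\le\frac{4t}{\kappa}\cdot\frac{(K^{n-1}n\Lambda)^{1/n}}{t}\le\frac{8K}{\kappa}\Lambda^{1/n}.
\]
If $\Lambda\ge1$, then $\Lambda^{1/2}\le\Lambda^{1-1/n}\le8K/\kappa$, since $n\ge2$. If $\Lambda<1$, then $\Lambda\le64K^2/\kappa^2$ as well.
\end{proof}

For $n=1$ the inequality $\Lambda\le c\Lambda^{1/n}$ carries no information, in accordance with the example $x+e^x$. Some dependence on $\kappa$ is unavoidable: for the identity, $B=B(0,1)$, $w=0$ and $\kappa\le\frac12$, the hypotheses hold with $r=\kappa$ and $s=\frac12$.

\section{Half-mass balls}\label{sec:halfmass}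

Lemma~\ref{lem:separation} needs large sets, and the extremal points for $L$ and $l$ carry no volume. We therefore measure the size and the position of $u(B)$ by a quantity that is defined through volume in $B$, in the way a median is. It is convenient to record the result in hyperbolic space.

\subsection{Balls as points of $\mathbb{H}^{n+1}$}
We identify $B(x,t)$ with $(x,t)\in\mathbb{H}^{n+1}$. The hyperbolic distance of $P=(x,t)$ and $P_1=(x_1,t_1)$ is given by the textbook formula
\begin{equation}\label{eq:cosh}
\cosh d(P,P_1)=1+\frac{|x-x_1|^2+(t-t_1)^2}{2tt_1}=\frac{|x-x_1|^2+t^2+t_1^2}{2tt_1}.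
\end{equation}
Since $(t^2+t_1^2)/(2tt_1)=\cosh\log(t/t_1)$, we have $d(P,P_1)\ge|\log(t/t_1)|$, with equality if $x=x_1$. Thus
\begin{equation}\label{eq:near}
d(P,P_1)\le D\quad\Longrightarrow\quad e^{-D}\le t/t_1\le e^{D}\ \text{ and }\ |x-x_1|^2\le2tt_1(\cosh D-1).
\end{equation}
Conversely, the horizontal segment from $(x,t)$ to $(x_1,t)$ has hyperbolic length $|x-x_1|/t$, so
\begin{equation}\label{eq:upper}
d(P,P_1)\le\frac{|x-x_1|}{t}+\Bigl|\log\frac{t}{t_1}\Bigr|,
\end{equation}
and by symmetry $t$ may be replaced by $t_1$ in the first term. Two balls are at bounded hyperbolic distance exactly when their radii are comparable and their centers are at most a bounded multiple of the radius apart.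

\subsection{The map $\Phi_u$}
Let $u\in\mathcal{Q}_n(K)$ and $B=B(x,t)$. Call $m'>0$ \emph{admissible} if there is $z'\in\mathbb{R}^n$ with $|\{p\in B:|u(p)-z'|\le m'\}|\ge\frac12|B|$. Admissible numbers exist because $u(B)$ is bounded. Let $m=m_u(x,t)$ be their infimum.

\begin{lemma}\label{lem:halfmass}
We have $m>0$, and there is $z\in\mathbb{R}^n$ such that
\begin{align}
&|\{p\in B:|u(p)-z|\le m\}|\ge\tfrac12|B|,\label{eq:M1}\\
&|\{p\in B:|u(p)-w|>m/2\}|\ge\tfrac12|B|\quad\text{for every }w\in\mathbb{R}^n.\label{eq:M2}
\end{align}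
\end{lemma}

\begin{proof}
Let $m_k\to m$ be admissible with centers $z_k$. The balls $\bar B(z_k,m_k)$ meet the bounded set $u(B)$, so the $z_k$ are bounded, and we may assume $z_k\to z$. Let $E_k=\{p\in B:|u(p)-z_k|\le m_k\}$. The set $\bigcap_j\bigcup_{k\ge j}E_k$ is a decreasing intersection of subsets of $B$ of measure at least $\frac12|B|$, so it has measure at least $\frac12|B|$, and each of its points satisfies $|u(p)-z|\le m$. This is \eqref{eq:M1}. If $m$ were $0$, the set in \eqref{eq:M1} would have at most one point, as $u$ is injective; so $m>0$. Then $m/2$ is not admissible, which gives \eqref{eq:M2}.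
\end{proof}

For each $u\in\mathcal{Q}_n(K)$ and each $(x,t)$ we fix one such $z$, once and for all, and define
\[
\Phi_u:\mathbb{H}^{n+1}\to\mathbb{H}^{n+1},\qquad\Phi_u(x,t)=(z,m).
\]
No continuity or measurability of $\Phi_u$ is claimed or needed. Property \eqref{eq:M1} supplies a large set whose image is near $z$, and \eqref{eq:M2} supplies a large set whose image is far from any given point. These are the two kinds of sets in Lemma~\ref{lem:separation}.

\begin{example}\label{ex:linear}
Let $u=A$ be linear with $\|A\|\le K\ell(A)$. A ball of radius $m'$ has preimage of measure $\Omega_n(m')^n/|\det A|\le\Omega_n(m'/\ell(A))^n$, so admissibility forces $m'\ge2^{-1/n}\ell(A)t$. The ball $\bar B(x,2^{-1/n}t)$ is half of $B$ and is mapped into $\bar B(Ax,2^{-1/n}\|A\|t)$. Hence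
\[
2^{-1/n}\ell(A)\,t\le m\le2^{-1/n}\|A\|\,t .
\]
The volume fraction $\frac12$ has become the length ratio $2^{-1/n}\in[2^{-1/2},1)$. Since $\bar B(z,m)$ meets $A(B)\subset B(Ax,\|A\|t)$ and $\|A\|t\le\sqrt2Km$, we get $|z-Ax|\le(1+\sqrt2K)m$. By \eqref{eq:upper}, $\Phi_A(x,t)$ is within $1+\sqrt2K+\log(\sqrt2K)$ of $\Psi(x,t)=(Ax,\|A\|t)$. The linear map $\Psi$ has singular values in $[\|A\|/K,\|A\|]$ and multiplies heights by $\|A\|$, so it multiplies hyperbolic lengths by factors in $[1/K,1]$. Thus $\Phi_A$ is at bounded distance from a bilipschitz bijection of $\mathbb{H}^{n+1}$, with bounds free of $n$, and it keeps the vertical line over $x$ inside a cone with vertex $Ax$. Sections~\ref{sec:qi} and~\ref{sec:points} prove for all $u\in\mathcal{Q}_n(K)$ that $\Phi_u$ is a quasi-isometry and that such a cone exists. For the identity, $m=2^{-1/n}t$ and every $z$ with $|z-x|\le(1-2^{-1/n})t$ satisfies \eqref{eq:M1}, so the center is not unique.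
\end{example}

\section{The map $\Phi_u$ is a quasi-isometry}\label{sec:qi}

From now on $u\in\mathcal{Q}_n(K)$ and $v=u^{-1}$. The constants $C_1,\dots,C_5,\lambda,R$ depend only on $K$. By Lemma~\ref{lem:class}, every statement proved for $u$ holds for $v$ with the same constants.

\subsection{The upper bound}
Two balls at small hyperbolic distance are large in a common ball, so Lemma~\ref{lem:separation} compares their half-mass balls.

\begin{lemma}\label{lem:lipschitz}
There is $C_1\ge1$ such that $d(\Phi_u(P),\Phi_u(Q))\le C_1(d(P,Q)+1)$ for all $P,Q\in\mathbb{H}^{n+1}$.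
\end{lemma}

\begin{proof}
Suppose first that $d(P,Q)\le\log2$. Let $B=B(x,t)$ and $B_1=B(x_1,t_1)$ be the two balls and $(z,m)$, $(z_1,m_1)$ their images, labeled so that $m\le m_1$. Let $\bar t=\max\{t,t_1\}$. By \eqref{eq:near}, both radii are at least $\bar t/2$, and $|x-x_1|^2\le2tt_1(\frac54-1)\le\bar t^{\,2}$. Let $\hat B$ be the ball of radius $2\bar t$ concentric with the larger of the two balls. Then $B$ and $B_1$ are contained and $\frac14$-large in $\hat B$, and Borel subsets with half of their measure are $\frac18$-large in $\hat B$. Put $M_0=M(\frac18)$.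

\emph{Scale.} By \eqref{eq:M1} for $B$ and \eqref{eq:M2} for $B_1$, the sets $\{p\in B:|u(p)-z|\le m\}$ and $\{q\in B_1:|u(q)-z|\ge m_1/2\}$ are $\frac18$-large in $\hat B$. Lemma~\ref{lem:separation} with $w=z$ gives $m_1\le2M_0m$.

\emph{Position.} The set $\{q\in B_1:|u(q)-z_1|\le m_1\}$ is $\frac18$-large in $\hat B$. So is $\{p\in B:|u(p)-z|\le m\}$, on which $|u-z_1|\ge|z-z_1|-m$. Lemma~\ref{lem:separation} with $w=z_1$ gives $|z-z_1|\le m+M_0m_1\le(1+M_0)m_1$.

By \eqref{eq:upper}, $d((z,m),(z_1,m_1))\le1+M_0+\log(2M_0)=:D_0$. For general $P,Q$, divide the geodesic segment from $P$ to $Q$ into at most $d(P,Q)/\log2+1$ pieces of length at most $\log2$ and add the bounds. Since $\log2<1$, the lemma holds with $C_1=D_0/\log2$.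
\end{proof}

\subsection{The image of a ball has volume at the scale $m$}
A lower bound for $d(\Phi_u(P),\Phi_u(Q))$ will follow from Lemma~\ref{lem:lipschitz} for $v$ once we know that $\Phi_v$ almost inverts $\Phi_u$. Here a difficulty arises. The point $\Phi_u(x,t)=(z,m)$ is defined by volume in the source ball $B$, whereas $\Phi_v(z,m)$ is defined by volume in the target ball, and $u$ need not preserve volume fractions. We must show that $u(B)$ is large in a ball of radius comparable to $m$ about $z$. To exclude that $v$ maps most of this ball into a tiny part of $B$, we show more: $u(B\setminus S)$ is still large for any ball $S$ that is small relative to $B$.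

\begin{lemma}\label{lem:volume}
Let $B=B(x,t)$, $\Phi_u(x,t)=(z,m)$, $B'=B(z,4m)$, $\varepsilon=\frac1{512K}$ and $\kappa=\frac1{256K}$. For every $w\in\mathbb{R}^n$, with $S=B(w,\varepsilon t)$, the set $B'\cap u(B\setminus S)$ is $\kappa$-large in $B'$.
\end{lemma}

\begin{proof}
The idea is that random segments in $B$ have images of length comparable to $m$ inside $B'$, that little of this length comes from $S$, and that by \eqref{eq:cov} length requires volume. Let $h=\|Du\|\mathbf{1}_{\{|u-z|<4m\}}$ on $B$. By \eqref{eq:cov}, $\int_Bh^n\,dx\le K^{n-1}\Omega_n(4m)^n$, so $\|h\|_B\le4Km/t$.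

Let $p,q$ be independent and uniform in $B$, and consider the event that $|u(p)-z|\le m$ and $|u(q)-u(p)|>m/2$. The first condition has probability at least $\frac12$ by \eqref{eq:M1}, and for each $p$ the second has probability at least $\frac12$ by \eqref{eq:M2} with $w$ replaced by $u(p)$. So the event has probability at least $\frac14$. On it, if $[p,q]$ is good, then $\int_{[p,q]}h\ge m/2$. Indeed, if $u([p,q])\subset B'$, then $h=\|Du\|$ on $[p,q]$ and Lemma~\ref{lem:density}(a) gives $\int_{[p,q]}h\ge|u(q)-u(p)|>m/2$. Otherwise let $p'$ be the first point of $[p,q]$, starting from $p$, with $|u(p')-z|=4m$; then $h=\|Du\|$ on $[p,p']\setminus\{p'\}$ and $\int_{[p,p']}h\ge|u(p')-u(p)|\ge3m$. With Lemma~\ref{lem:random}(c) we obtain $\mathbb{E}\int_{[p,q]}h\ge m/8$.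

Since $|S\cap B|\le\varepsilon^n|B|$, Lemma~\ref{lem:random}(b) gives $\mathbb{E}\int_{[p,q]}h\mathbf{1}_S\le8\varepsilon t\cdot4Km/t=m/16$. Hence, by Lemma~\ref{lem:random}(a) with $U_1=U_2=B$ and by \eqref{eq:cov},
\[
\frac m{16}\le\mathbb{E}\int_{[p,q]}h\mathbf{1}_{B\setminus S}\le4t\,\|h\mathbf{1}_{B\setminus S}\|_B\le4t\Bigl(\frac{K^{n-1}|B'\cap u(B\setminus S)|}{\Omega_nt^n}\Bigr)^{1/n}.
\]
Therefore $|B'\cap u(B\setminus S)|\ge\Omega_n\bigl(m/(64K)\bigr)^n=\kappa^n\,\Omega_n(4m)^n$.
\end{proof}

A volume fraction of the form $\kappa^n$ is the most one can expect here: for the identity, $m=2^{-1/n}t$ and $|B|/|B'|=2\cdot4^{-n}$.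

\subsection{The coarse inverse}

\begin{lemma}\label{lem:inverse}
There is $C_2$ such that $d(\Phi_v\Phi_u(P),P)\le C_2$ for all $P\in\mathbb{H}^{n+1}$.
\end{lemma}

\begin{proof}
Let $P=(x,t)$, keep the notation of Lemma~\ref{lem:volume}, and let $\Phi_v(z,4m)=(x',t')$ and $M_1=M(\kappa)$. The following subsets of $B'$ are $\kappa$-large in $B'$:
\begin{align*}
V_1&=\{\xi\in B':|v(\xi)-x|<t,\ |v(\xi)-x'|\ge\varepsilon t\}&&\text{by Lemma~\ref{lem:volume} with }w=x',\\
V_2&=\{\xi\in B':|v(\xi)-x'|\le t'\}&&\text{by \eqref{eq:M1} for }v,\\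
V_3&=\{\xi\in B':|v(\xi)-x|>t'/2\}&&\text{by \eqref{eq:M2} for }v;
\end{align*}
for $V_2$ and $V_3$ note that $\kappa^n\le\frac12$. We apply Lemma~\ref{lem:separation} to $v$ on $B'$ three times. With $w=x$, the sets $V_1$ and $V_3$ give $t'/2\le M_1t$. With $w=x'$, the sets $V_2$ and $V_1$ give $\varepsilon t\le M_1t'$; this is the step for which the ball $S$ was removed. On $V_1$ we also have $|v-x'|\ge|x-x'|-t$, so $V_2$ and $V_1$ with $w=x'$ give $|x-x'|\le t+M_1t'\le(1+2M_1^2)t$. As $2\le1/\varepsilon$, inequality \eqref{eq:upper} yields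
\[
d\bigl(\Phi_v(z,4m),P\bigr)\le1+2M_1^2+\log(M_1/\varepsilon).
\]
By Lemma~\ref{lem:lipschitz} for $v$, $d(\Phi_v(z,m),\Phi_v(z,4m))\le C_1(\log4+1)$. The sum of the two bounds is $C_2$.
\end{proof}

\begin{proposition}\label{prop:qi}
With $\lambda=C_1+2C_2$, for all $P,Q\in\mathbb{H}^{n+1}$,
\begin{equation}\label{eq:qi}
\lambda^{-1}d(P,Q)-\lambda\le d(\Phi_u(P),\Phi_u(Q))\le\lambda\,d(P,Q)+\lambda .
\end{equation}
\end{proposition}

\begin{proof}
The upper bound is Lemma~\ref{lem:lipschitz}. By Lemma~\ref{lem:inverse} and Lemma~\ref{lem:lipschitz} for $v$,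
\[
d(P,Q)\le d(\Phi_v\Phi_u(P),\Phi_v\Phi_u(Q))+2C_2\le C_1\,d(\Phi_u(P),\Phi_u(Q))+C_1+2C_2,
\]
which is at most $\lambda\,d(\Phi_u(P),\Phi_u(Q))+\lambda$. Divide by $\lambda\ge1$.
\end{proof}

\section{From balls to points}\label{sec:points}

So far nothing relates the point $u(x)$ to the half-mass ball of $B(x,t)$, since $x$ is a null set. The link is the family of all balls centered at $x$, that is, the vertical geodesic over $x$. Continuity of $u$ identifies the ends of its image, without any rate.

\begin{lemma}\label{lem:ends}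
For every $x$, $\Phi_u(x,t)\to(u(x),0)$ as $t\to0$ and $\Phi_u(x,t)\to\infty$ as $t\to\infty$.
\end{lemma}

\begin{proof}
Let $\Phi_u(x,t)=(z,m)$ and $\mu(t)=\max_{|p-x|\le t}|u(p)-u(x)|$, so that $\mu(t)\to0$ as $t\to0$. The ball $\bar B(u(x),\mu(t))$ contains $u(B(x,t))$, so $m\le\mu(t)$. The ball $\bar B(z,m)$ meets $u(B(x,t))$, so $|z-u(x)|\le m+\mu(t)\le2\mu(t)$. For the second claim, if $|z|+m\le D$, then by \eqref{eq:M1} half of $B(x,t)$ lies in the compact set $v(\bar B(0,D))$, so $\frac12\Omega_nt^n\le|v(\bar B(0,D))|$. For fixed $D$ this fails when $t$ is large.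
\end{proof}

We want $|u(x)-z|\le Cm$. Write $\Phi_u(x,2^{-j}t)=(z_j,m_j)$. Then $z_j\to u(x)$, and Lemma~\ref{lem:lipschitz} with \eqref{eq:near} bounds $|z_{j+1}-z_j|$ by a multiple of $m_j$. This suffices only if $\sum_jm_j$ is bounded by a multiple of $m_0$, and the upper bound in \eqref{eq:qi} does not prevent the points from drifting sideways at constant height for a long time. The lower bound does. The curve $c(\tau)=(\tau e_1,1)$ satisfies $d(c(\tau),c(\tau'))\le|\tau-\tau'|$, but $e^{d}\le2\cosh d$ and \eqref{eq:cosh} give $d(c(0),c(\tau))\le\log(2+\tau^2)$, which is not linear in $\tau$. The general principle is the stability of quasigeodesics.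

A geodesic metric space is \emph{$\delta$-hyperbolic} if each side of every geodesic triangle lies in the $\delta$-neighborhood of the union of the other two sides. A \emph{$(\lambda,\epsilon)$-quasigeodesic} is a map $c$ from an interval, not necessarily continuous, with $\lambda^{-1}|\tau-\tau'|-\epsilon\le d(c(\tau),c(\tau'))\le\lambda|\tau-\tau'|+\epsilon$. By \cite[Theorem III.H.1.7]{BH}, in a $\delta$-hyperbolic geodesic space the image of a $(\lambda,\epsilon)$-quasigeodesic defined on a compact interval lies within Hausdorff distance $R(\delta,\lambda,\epsilon)$ of any geodesic segment joining its endpoints.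

The space $\mathbb{H}^{n+1}$ is $2$-hyperbolic for every $n$. A geodesic triangle lies in an isometric copy of $\mathbb{H}^2$: move two vertices onto a vertical line by an isometry and take a vertical half-plane that contains this line and the third vertex. In $\mathbb{H}^2$ triangles have area at most $\pi$ and discs of radius $\delta$ have area $2\pi(\cosh\delta-1)$. If a point of one side had distance at least $2$ from the other two sides, the triangle would contain a half-disc of radius $2$ about it, of area $\pi(\cosh2-1)>\pi$.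

\begin{lemma}\label{lem:cone}
There is $C_3$ such that $|u(x)-z|\le C_3m$ whenever $\Phi_u(x,t)=(z,m)$.
\end{lemma}

\begin{proof}
The map $\tau\mapsto(x,e^{\tau})$ is an isometric embedding of $\mathbb{R}$, so by \eqref{eq:qi} the map $c(\tau)=\Phi_u(x,e^\tau)$ is a $(\lambda,\lambda)$-quasigeodesic. Let $R=R(2,\lambda,\lambda)$, $W=(z,m)=c(\log t)$ and $T\ge|\log t|$, and write $P=c(T)=(z_+,m_+)$ and $Q=c(-T)=(z_-,m_-)$. There is a point $G$ on the geodesic segment from $P$ to $Q$ with $d(W,G)\le R$. Since $d(P,G)+d(G,Q)=d(P,Q)$,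
\[
d(P,W)+d(W,Q)\le d(P,Q)+2R .
\]
From $\cosh s\le e^s\le2\cosh s$ for $s\ge0$ we get $\cosh d(P,W)\cosh d(W,Q)\le2e^{2R}\cosh d(P,Q)$. Insert \eqref{eq:cosh}. The heights $m_+$ and $m_-$ cancel from the denominators, and
\[
|z-z_-|^2+m^2+m_-^2\le4e^{2R}m^2\cdot\frac{|z_+-z_-|^2+m_+^2+m_-^2}{|z_+-z|^2+m_+^2+m^2}.
\]
Let $T\to\infty$. By Lemma~\ref{lem:ends}, $(z_-,m_-)\to(u(x),0)$ and $\varrho^2=|z_+|^2+m_+^2\to\infty$. The numerator and the denominator of the fraction both equal $\varrho^2+O(\varrho)$, so the fraction tends to $1$. In the limit $|z-u(x)|^2+m^2\le4e^{2R}m^2$, and $C_3=2e^R$ works.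
\end{proof}

Applied at two neighboring centers, Lemma~\ref{lem:cone} bounds the whole image of a ball by its half-mass radius. This excludes long thin spikes of $u(B)$, which volume estimates alone cannot see.

\begin{lemma}\label{lem:spike}
There is $C_4\ge1$ such that $|u(a)-u(x)|\le C_4\,m_u(x,t)$ whenever $|a-x|\le t$.
\end{lemma}

\begin{proof}
Let $\Phi_u(x,t)=(z,m)$ and $\Phi_u(a,t)=(z',m')$. By \eqref{eq:upper}, $d((x,t),(a,t))\le1$, so $d((z,m),(z',m'))\le2C_1$ by Lemma~\ref{lem:lipschitz}. By \eqref{eq:near}, $m'\le e^{2C_1}m$ and, since $2\cosh s-2\le e^s$ for $s\ge0$, $|z-z'|^2\le e^{2C_1}mm'\le e^{4C_1}m^2$. With Lemma~\ref{lem:cone} at $a$ and at $x$,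
\[
|u(a)-u(x)|\le C_3m'+|z'-z|+C_3m\le\bigl(C_3e^{2C_1}+e^{2C_1}+C_3\bigr)m.\qedhere
\]
\end{proof}

Lemma~\ref{lem:spike} bounds $|u(a)-u(x)|$ from above. A lower bound for $|u(b)-u(x)|$ is an upper bound for the inverse map, so it comes from the same lemma applied to $v$, and Lemma~\ref{lem:inverse} translates it back.

\begin{proof}[Proof of Proposition~\ref{prop:weak}]
If $b=x$, then $a=x$ and the claim is trivial. Let $b\ne x$, $y=u(x)$, $s=|u(b)-y|>0$ and $\Phi_v(y,s)=(x',t')$. Lemma~\ref{lem:spike} for $v$, with center $y$, radius $s$ and the point $u(b)$, gives $|b-x|\le C_4t'$. Lemma~\ref{lem:cone} for $v$ gives $|x-x'|\le C_3t'$. Put $t''=C_4t'$. By \eqref{eq:upper}, $d((x,t''),(x',t'))\le C_3+\log C_4$. By Lemma~\ref{lem:lipschitz}, and by Lemma~\ref{lem:inverse} with $u$ and $v$ interchanged,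
\begin{align*}
d\bigl(\Phi_u(x,t''),(y,s)\bigr)&\le d\bigl(\Phi_u(x,t''),\Phi_u(x',t')\bigr)+d\bigl(\Phi_u\Phi_v(y,s),(y,s)\bigr)\\
&\le C_1(C_3+\log C_4+1)+C_2=:C_5 .
\end{align*}
Comparing heights by \eqref{eq:near} gives $m_u(x,t'')\le e^{C_5}s$. Since $|a-x|\le|b-x|\le t''$, Lemma~\ref{lem:spike} yields $|u(a)-u(x)|\le C_4e^{C_5}s$. Take $H=C_4e^{C_5}$.
\end{proof}

With the reduction in Section~\ref{sec:rings}, this completes the proof of Theorem~\ref{thm:main}.

\begin{proof}[Proof of Theorem~\ref{thm:extension}]
By Lemma~\ref{lem:class}, $f$ and $f^{-1}$ belong to $\mathcal{Q}_n(K)$, so $\Phi_f$ and $\Phi_{f^{-1}}$ are defined. Part (i) is Proposition~\ref{prop:qi}, part (ii) is Lemma~\ref{lem:inverse} for $u=f$ and for $u=f^{-1}$, with $C=C_2$, and part (iii) is Lemma~\ref{lem:ends}.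
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.

\bibitem{FQ}
\emph{The Free Quasiworld. Freely Quasiconformal and Related Maps in Banach Spaces},
\texttt{https://www.impan.pl/shop/en/publication/\allowbreak transaction/download/\allowbreak product/110898}.

\bibitem{Vai}
V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}, LNM 229.

\end{thebibliography}
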